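# Periods of iterated LexBFS$^+$ on cocomparability graphs

## Graphs, posets, sweeps and periods

All graphs are finite and simple, with nonempty vertex set $V$ and edge set $E$. An ordering of $V$ is a linear order, written as a list or as $\prec$; the first element is the leftmost. The independence number of $G$ is written $\alpha(G)$.

One small graph illustrates most of the definitions: the path $p-q-r-s$ with edges $pq,qr,rs$. Its independence number is $2$.

**Cocomparability ordering.** An ordering $\prec$ of $V$ is a cocomparability ordering of $G=(V,E)$ if for all $a\prec b\prec c$, $ac\in E$ implies $ab\in E$ or $bc\in E$. A graph that has such an ordering is a cocomparability graph.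

*Example.* For the path, $(p,q,r,s)$ is a cocomparability ordering: edges join consecutive vertices, so no triple $a\prec b\prec c$ has $ac\in E$. The ordering $(p,s,q,r)$ is not one: $pq\in E$ and $s$ lies between $p$ and $q$, but $ps,sq\notin E$.

**Incomparability graph, linear extension, dual.** Let $P$ be a (strict) partial order on $V$. Its incomparability graph has as edges the pairs of distinct $P$-incomparable elements. A linear extension of $P$ is an ordering in which $u$ precedes $v$ whenever $u<_Pv$. The dual $P^d$ is $P$ with all relations reversed; it has the same incomparability graph, and its linear extensions are the reversals of those of $P$. A set $W$ is an up-set if $w\in W$ and $w<_Pv$ imply $v\in W$. We write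
$$U(v)=\{w: w>_Pv\},\qquad D(v)=\{w:w<_Pv\}.$$

*Example.* Let $p<r$, $p<s$, $q<s$ be the only relations. The incomparable pairs are $pq,qr,rs$, so the incomparability graph is our path. Here $U(p)=\{r,s\}$, $U(q)=\{s\}$, $U(r)=U(s)=\emptyset$. The list $(q,p,r,s)$ is a linear extension, and $\{r,s\}$ is an up-set.

A chain of $P$ is an independent set of the incomparability graph and conversely, so $\alpha(G)$ is the size of a longest chain. The next lemma says that cocomparability graphs are exactly the incomparability graphs.

**Lemma 1.** (i) If $G$ is the incomparability graph of $P$, every linear extension of $P$ is a cocomparability ordering of $G$. (ii) If $\prec$ is a cocomparability ordering of $G$, then "$u<_Pv$ iff $uv\notin E$ and $u\prec v$" (for $u\ne v$) defines a partial order $P$ whose incomparability graph is $G$ and which has $\prec$ as a linear extension.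

*Proof.* (i) Let $a\prec b\prec c$ with $ab,bc\notin E$. Comparable elements are ordered as in $P$, so $a<_Pb<_Pc$. Hence $a<_Pc$ and $ac\notin E$. (ii) Transitivity is the only point. If $a<_Pb<_Pc$, then $a\prec b\prec c$ and $ab,bc\notin E$, so the ordering property gives $ac\notin E$, that is, $a<_Pc$. The comparable pairs are the non-edges. $\square$

**LexBFS.** Every vertex starts with the empty label. At step $j=1,\dots,|V|$, choose an unvisited vertex whose label is lexicographically largest among the unvisited vertices, place it in position $j$, and append the number $|V|-j+1$ to the label of each of its unvisited neighbors. We call $|V|-j+1$ the number of the vertex placed at step $j$. Unvisited vertices with equal largest labels are tied. (In lexicographic order $98>97>9>8765$: a proper prefix is smaller.)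

**LexBFS$^+$.** For an ordering $\sigma$, $\mathrm{LexBFS}^+(G,\sigma)$ is the LexBFS ordering in which every tie is broken in favor of the tied vertex that is rightmost in $\sigma$. In particular it starts with the last vertex of $\sigma$. We call it a sweep.

*Example.* On the path take $\sigma_0=(p,s,q,r)$. The sweep starts with $r$ (number $4$), so $q$ and $s$ get label $4$. They are tied and $q$ is rightmost in $\sigma_0$, so $q$ (number $3$) comes next and $p$ gets label $3$. Now $s$ has label $4$ and $p$ has label $3$, so the result is $\sigma_1=(r,q,s,p)$. A sweep with $\sigma_1$ starts with $p$, after which each step has a unique vertex with nonempty label: $\sigma_2=(p,q,r,s)$. In the same way $\sigma_3=(s,r,q,p)$ and $\sigma_4=(p,q,r,s)=\sigma_2$.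

**Iteration and periods.** Given $\sigma_0$, put $\sigma_i=\mathrm{LexBFS}^+(G,\sigma_{i-1})$ for $i\ge1$. There are finitely many orderings and each term determines the next, so $(\sigma_i)$ is eventually periodic. The eventual period $p$ is the least $p\ge1$ with $\sigma_{i+p}=\sigma_i$ for all large $i$. The sequence is purely periodic if for some $p\ge1$ this holds for all $i\ge0$.

*Example.* In the path example the eventual period is $2$. The sequence is not purely periodic, because $\sigma_0\neq\sigma_2$ and the terms $\sigma_2,\sigma_3,\sigma_2,\dots$ never return to $\sigma_0$.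

**Join.** The join of graphs $G_1,\dots,G_m$ on disjoint vertex sets is their union together with all edges between different $V(G_i)$.

*Example.* The join of two edgeless graphs on two vertices is the $4$-cycle.

We use two elementary facts about LexBFS throughout.

**Lemma 2.** (i) At any moment of LexBFS, for unvisited $u,v$: label$(u)>$ label$(v)$ iff there is a visited vertex adjacent to exactly one of $u,v$ and the first such vertex is adjacent to $u$. The labels are equal iff there is no such vertex. (ii) If $\varphi$ is an automorphism of $G$, then $\mathrm{LexBFS}^+(G,\varphi(\sigma))=\varphi(\mathrm{LexBFS}^+(G,\sigma))$.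

*Proof.* (i) The label of $u$ lists the numbers of its visited neighbors, in decreasing order. If no visited vertex distinguishes $u$ from $v$, the labels agree. Otherwise let $w$ be the first that does, say adjacent to $u$. The two labels agree up to that moment; then $u$ receives the number of $w$, while $v$ has in that place either nothing or a smaller number. So label$(u)>$ label$(v)$. (ii) The procedure uses only adjacency and $\sigma$, so applying $\varphi$ to every object in a run for $\sigma$ gives a run for $\varphi(\sigma)$. $\square$

Finally, one result that we quote.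

**Theorem (Dusart and Habib).** If $G$ is a cocomparability graph on $n$ vertices, then for every $\sigma_0$ the ordering $\sigma_n$ is a cocomparability ordering of $G$.

In the path example $n=4$ and $\sigma_4=(p,q,r,s)$, as it should be.

Now the problem can be posed: on a cocomparability graph, do the sweeps always end by alternating between two orderings? Conjecture 1.2 of "A New Graph Parameter To Measure Linearity" (doi:10.1007/978-3-319-71147-8_11) says yes.

**Conjecture 1.2.** Given a cocomparability graph $G$, an arbitrary ordering $\sigma_0$ of $V(G)$, and the sequence $(\sigma_i)_{i\ge1}$ of LexBFS$^+$ orderings in which $\sigma_i$ is used to break ties for $\sigma_{i+1}$, for $i$ sufficiently large we have $\sigma_i=\sigma_{i+2}$.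

We shall prove that the conjecture is false, and then determine where it holds and what periods occur.

**Theorem 1.** There is a cocomparability graph $G$ on $9$ vertices and an ordering $\sigma_0$ such that $\sigma_{i+4}=\sigma_i$ and $\sigma_{i+2}\neq\sigma_i$ for all $i\ge0$.

**Theorem 2.** Let $G$ be a cocomparability graph, $\sigma_0$ any ordering, and $p$ the eventual period of $(\sigma_i)$.

- (a) If $|V|\ge2$, then $p$ is even.
- (b) If $\alpha(G)\le2$, then for all large $i$, $\sigma_{i+1}$ is the reversal of $\sigma_i$. In particular the conjecture holds.
- (c) For every $a\ge3$ and $k\ge1$ there are a cocomparability graph $G$ with $\alpha(G)=a$ and an ordering $\sigma_0$ for which $(\sigma_i)_{i\ge0}$ is purely periodic with least period exactly $2k$. For $a=3$ and $k\ge2$, $4k+2$ vertices suffice.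
- (d) For infinitely many $n$ there are an $n$-vertex cocomparability graph with $\alpha=3$ and an ordering $\sigma_0$ with $p\ge\exp\big((\tfrac12-o(1))\sqrt{n\ln n}\big)$.

Since a one-vertex graph has period $1$, parts (a) and (c) show that the set of possible periods is exactly $\{1,2,4,6,\dots\}$. Parts (b) and (c) show that independence number $2$ is the exact threshold for the conjecture.

## Complete graphs, edgeless graphs, and a pair being sorted

If $G$ is complete, every visited vertex is adjacent to all unvisited ones, so all unvisited vertices are always tied and the sweep takes them from right to left: $\sigma_{i+1}$ is the reversal of $\sigma_i$. If $G$ is edgeless, all labels stay empty and the same happens. In both cases the period is $2$ as soon as $|V|\ge2$.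

Something less trivial happens on the path with $\sigma=(q,p,r,s)$, a linear extension of the order $p<r$, $p<s$, $q<s$. The sweep takes $s$; then $r$, the only neighbor of $s$; then $q$, then $p$. The result $(s,r,q,p)$ is not the reversal of $\sigma$: read backwards it is $(p,q,r,s)$, in which $p$ and $q$ have been exchanged. The sweep has sorted them, since $U(q)\subsetneq U(p)$. The next section makes "sorting" precise for every poset.

## One sweep as a lexicographic sort of up-sets

This section replaces the run of the algorithm by a condition that can be checked on a finished list. Throughout, $P$ is a partial order on $V$ and $G$ is its incomparability graph.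

**Lemma 3.** Let $\sigma$ be a linear extension of $P$. Then $\tau=\mathrm{LexBFS}^+(G,\sigma)$ is a linear extension of $P^d$. It is the unique ordering $\tau$ of $V$ such that, whenever $u$ precedes $v$ in $\tau$,
$$\begin{aligned}&\text{either } U(u)=U(v)\text{ and } v\prec_\sigma u,\\ &\text{or } U(u)\neq U(v)\text{ and the }\tau\text{-first element of }U(u)\,\triangle\, U(v)\text{ lies in }U(v).\end{aligned}\tag{1}$$
Moreover, an ordering $\tau$ satisfies (1) for all pairs as soon as it satisfies (1) for consecutive pairs.

*Proof.*

**Step 1: the visited set is always an up-set.** The purpose is to know which visited vertices are non-neighbors of an unvisited one. Let $W$ be the visited set at some step, and suppose inductively that $W$ is an up-set. Let $v$ be unvisited. A non-neighbor $x\in W$ of $v$ is comparable to $v$; if $x<_Pv$, then $v\in W$ because $W$ is an up-set, which is false. So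
$$\text{the non-neighbors of } v \text{ in } W \text{ are exactly } U(v)\cap W. \tag{2}$$
Let $z$ be the vertex chosen now, and suppose there is $w\in U(z)\setminus W$. By transitivity $U(w)\cap W\subseteq U(z)\cap W$, so by (2) $w$ is adjacent to every vertex of $W$ to which $z$ is adjacent. By Lemma 2(i), label$(w)\ge$ label$(z)$, and since $z$ was chosen, the labels are equal. But $z<_Pw$ gives $z\prec_\sigma w$, so the tie-break would prefer $w$ to $z$, a contradiction. Hence $U(z)\subseteq W$, and $W\cup\{z\}$ is an up-set. All prefixes of $\tau$ are therefore up-sets, which says that $\tau$ is a linear extension of $P^d$.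

**Step 2: $\tau$ satisfies (1).** Let $u$ precede $v$ in $\tau$, and let $W$ be the visited set when $u$ is chosen. By Step 1, $U(u)\subseteq W$. Since $u$ is chosen, label$(u)\ge$ label$(v)$.

If label$(u)>$ label$(v)$, then the first vertex of $W$ adjacent to exactly one of $u,v$ is adjacent to $u$. By (2) it is the first element of $(U(u)\triangle U(v))\cap W$, and it lies in $U(v)\setminus U(u)$. As $W$ is a prefix of $\tau$, it is the $\tau$-first element of $U(u)\triangle U(v)$. So (1) holds.

If the labels are equal, (2) gives $U(v)\cap W=U(u)\cap W=U(u)$. If $U(v)=U(u)$, the tie-break gives $v\prec_\sigma u$. Otherwise $U(u)\subsetneq U(v)$, and the whole difference lies in $U(v)$. Again (1) holds.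

**Step 3: consecutive pairs suffice.** Fix any ordering $\tau$ and write $u\lhd v$ if (1) holds for $(u,v)$. Encode each $U(u)$ by its $0/1$ vector, with coordinates listed in $\tau$-order. Then $u\lhd v$ means that the vector of $u$ is lexicographically smaller than that of $v$, or that the vectors are equal and $v\prec_\sigma u$. This is a strict total order on $V$. If every two consecutive elements of $\tau$ increase in $\lhd$, then by transitivity all pairs do.

**Step 4: uniqueness.** First, any ordering $\tau$ satisfying (1) extends $P^d$. Indeed, if $u>_Pv$, then $U(u)\subsetneq U(v)$ (the element $u$ is in the difference), so $U(u)\triangle U(v)$ has no element in $U(u)$. If $v$ preceded $u$, (1) for the pair $(v,u)$ would ask for such an element. So $u$ precedes $v$.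

Now let $\tau\ne\tau'$ both satisfy (1). Let $W$ be the set of their longest common prefix, and let $u\neq u'$ be the next elements of $\tau$ and $\tau'$. Both orderings extend $P^d$, so $U(u)\subseteq W$ and $U(u')\subseteq W$. The set $W$ is ordered identically in $\tau$ and $\tau'$, so (1) for the pair $u,u'$ prescribes the same order in both. But $u$ precedes $u'$ in $\tau$ and follows it in $\tau'$, a contradiction. $\square$

**The dual form.** Applied to $P^d$, which has the same incomparability graph, Lemma 3 says: if $\sigma$ extends $P^d$, then $\mathrm{LexBFS}^+(G,\sigma)$ extends $P$ and is characterized by (1) with $D$ in place of $U$.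

*Check on the path.* For $\sigma=(q,p,r,s)$ and $\tau=(s,r,q,p)$: the pair $(s,r)$ has $U(s)=U(r)=\emptyset$ and $r\prec_\sigma s$; the pair $(r,q)$ has $\emptyset\subsetneq\{s\}$; the pair $(q,p)$ has $\{s\}\subsetneq\{r,s\}$. All three satisfy (1), in agreement with the direct run.

## Even periods: Theorem 2(a)

Let $G$ be a cocomparability graph on $n$ vertices. By Dusart–Habib, $\sigma_n$ is a cocomparability ordering. Lemma 1(ii) gives a partial order $P$ with incomparability graph $G$ and linear extension $\sigma_n$. By Lemma 3 and its dual form,
$$\sigma_{n+j}\text{ extends }P\text{ for even }j\ge0,\qquad \sigma_{n+j}\text{ extends }P^d\text{ for odd }j. \tag{3}$$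

Suppose $|V|\ge2$. If $G$ has a non-edge $uv$, then by (3) $u$ and $v$ are ordered oppositely in $\sigma_{n+j}$ for even and for odd $j$. So $\sigma_m\neq\sigma_{m'}$ whenever $m,m'\ge n$ have different parity, and $p$ is even. If $G$ is complete, each sweep reverses the order, and $p=2$. This proves (a). $\blacksquare$

## Sorting a 0/1 matrix: independence number at most two

A natural hope is that each sweep sorts something, that sorting makes progress, and that progress must end. For $\alpha(G)\le2$ this works, and gives Theorem 2(b).

**Step 1: undo the reversals.** The purpose is to compare orderings that all extend the same $P$. Take $P$ as in the previous section. Let $\rho_j=\sigma_{n+j}$ for even $j$, and let $\rho_j$ be the reversal of $\sigma_{n+j}$ for odd $j$. By (3) every $\rho_j$ extends $P$. We translate (1). For odd $j$, $\sigma_{n+j}$ is the sweep of $\rho_{j-1}$, and $u$ precedes $v$ in $\rho_j$ iff $v$ precedes $u$ in $\sigma_{n+j}$. For even $j\ge2$, $\rho_j=\sigma_{n+j}$ is the sweep of the reversal of $\rho_{j-1}$. So: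

- **$j$ odd.** If $U(u)=U(v)$, then $u,v$ are ordered in $\rho_j$ as in $\rho_{j-1}$. Otherwise $u$ precedes $v$ in $\rho_j$ iff the $\rho_j$-last element of $U(u)\triangle U(v)$ lies in $U(u)$.
- **$j\ge2$ even.** If $D(u)=D(v)$, then $u,v$ are ordered in $\rho_j$ as in $\rho_{j-1}$. Otherwise $u$ precedes $v$ in $\rho_j$ iff the $\rho_j$-first element of $D(u)\triangle D(v)$ lies in $D(v)$.

This step has not used $\alpha(G)\le 2$.

**Step 2: three blocks.** The purpose is to see what moves. As $\alpha(G)\le2$, chains of $P$ have at most two elements. Let $B=\{v:U(v)\ne\emptyset\}$, $T=\{v:D(v)\neq\emptyset\}$, and let $I$ be the rest. The sets $B$ and $T$ are disjoint, since a vertex in both would be the middle of a three-element chain.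

Let $j$ be odd. On $T\cup I$ all $U$ are empty, so this set is ordered as in $\rho_{j-1}$. If $u\in B$ and $v\in T\cup I$, then $U(u)\triangle U(v)=U(u)$, so $u$ precedes $v$. Thus $\rho_j$ is $B$, followed by $T\cup I$ in its old order. Let $j\ge2$ be even. On $B\cup I$ all $D$ are empty, so this set keeps its order, and if $u\in B\cup I$, $v\in T$, then $u$ precedes $v$. Thus $\rho_j$ is $B\cup I$ in its old order, followed by $T$.

In $\rho_1$, $B$ precedes $T\cup I$; so in $\rho_2$ the blocks are $B$, then $I$, then $T$; and this block order persists by the two rules. The order on $I$ never changes. Hence for $j\ge2$ each $\rho_j$ consists of $B$, then $I$ in a constant order, then $T$.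

**Step 3: the sweep is a stable sort of rows or columns.** For $j\ge2$ let $A_j$ be the $0/1$ matrix of the relation $<_P$ on $B\times T$, with rows in $\rho_j$-order and columns in reverse $\rho_j$-order. Recall that a sort is stable if equal items keep their relative order; for instance, sorting rows $01,10,01'$ decreasingly and stably gives $10,01,01'$, where $01'$ is a second copy of $01$.

Let $j\ge3$ be odd. The columns are kept. For $u,v\in B$ with $U(u)\ne U(v)$, the $\rho_j$-last element of $U(u)\triangle U(v)$ is the leftmost column in which the rows of $u,v$ differ, so the row with a $1$ there comes first. So the rows are stably sorted into lexicographically decreasing order.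

Let $j\ge4$ be even. The rows are kept. For $u,v\in T$ with $D(u)\neq D(v)$, $u$ precedes $v$ in $\rho_j$ iff column $v$ has the $1$ in the topmost row where they differ. Columns are listed in reverse $\rho_j$-order, so the lexicographically larger column stands further left. So the columns are stably sorted into lexicographically decreasing order.

*Check on the path.* For $\rho=(p,q,r,s)$ we have $B=\{p,q\}$, $T=\{r,s\}$, columns $s,r$, and rows $p=11$, $q=10$: rows and columns are already decreasing, and indeed $\rho$ is repeated forever.

**Step 4: a word that increases.** The purpose is to exclude cycles. A stable decreasing sort can be done by adjacent swaps of strictly out-of-order neighbors: while the list is not sorted, some neighbors are strictly out of order; swapping them lowers the number of strictly out-of-order pairs by one; and equal items are never swapped past each other.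

Read the matrix row by row, from left to right, as a $0/1$ word.

- *Row swap.* Suppose rows $i,i+1$ are swapped because row $i$ is lexicographically smaller, with first difference in column $l$. The changed entries lie in rows $i,i+1$ and columns $\ge l$, so the first changed letter is entry $(i,l)$. It was $0$ and becomes $1$.
- *Column swap.* Suppose columns $l,l+1$ are swapped because column $l$ is lexicographically smaller, with first difference in row $i$. Rows above $i$ do not change, and in row $i$ exactly the entries $(i,l),(i,l+1)$ change. So the first changed letter is entry $(i,l)$. It was $0$ and becomes $1$.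

Either way the word strictly increases lexicographically. If $\rho_j\ne\rho_{j-1}$ with $j\ge3$, then at least one swap was made, so the word of $A_j$ is strictly larger than that of $A_{j-1}$; if $\rho_j=\rho_{j-1}$, the word is the same. There are finitely many words, so $\rho_j$ is eventually constant. This means that $\sigma_{i+1}$ is the reversal of $\sigma_i$ for all large $i$, and then $\sigma_{i+2}=\sigma_i$. This proves (b). $\blacksquare$

## A middle level with two competing sorting rules

Now let $P$ have a chain $b<m<t$. The rules of Step 1 above still hold. What fails is Step 2: the vertex $m$ has both $U(m)\neq\emptyset$ and $D(m)\ne\emptyset$. Two middle vertices with different $U$ and different $D$ are re-sorted at every step, by their up-sets at odd steps and by their down-sets at even steps, and the two rules may disagree. So in a matrix with rows $B$ and columns $M$ (the middle level), an odd step sorts the rows while the columns are also moved, by the order on the top level. The "first changed letter" of Step 4 is no longer under control.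

At the same time the top level (where $U=\emptyset$) is frozen at odd steps and the bottom level (where $D=\emptyset$) is frozen at even steps. So information can travel
$$\text{order on } T\ \to\ \text{order on } M\ \to\ \text{order on }B\ \to\ \text{new order on }M\ \to\ \text{new order on }T, \tag{4}$$
the first two arrows in an odd step and the last two in the next even step. To break the conjecture it is enough to build a poset for which the round trip (4) does not return what it received. Here is one in which it exchanges two top elements.

Let $V=\{b_1,b_2,b_3,a_1,a_2,c_1,c_2,t_1,t_2\}$ with the relations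
$$b_1<a_1,c_1;\quad b_2<a_1,c_2;\quad b_3<a_2,c_1;\quad a_1,a_2<t_2;\quad c_1,c_2<t_1;\quad b_i<t_j\ \text{ for all } i,j. \tag{5}$$
This is a strict partial order: the only compositions are $b<m<t$ with $m\in\{a_1,a_2,c_1,c_2\}$, and every $b_i<t_j$ is included.

Let us follow (4), with $\rho$ denoting the sequence with reversals undone. Suppose we are at an even time, with $b_1$ the first of the $b$'s, $a_2$ before $a_1$, and $c_2$ before $c_1$.

*Odd step, if $t_1$ is last.* The $t$'s are frozen. Since $U(a_i)=\{t_2\}$ and $U(c_i)=\{t_1\}$, both $c$'s go before both $a$'s, while the pairs $a_2,a_1$ and $c_2,c_1$ keep their order. The middle is now $c_2,c_1,a_2,a_1$. All $U(b_i)$ contain $t_1,t_2$, so the $b$'s are compared on the middle level. The differences are $\{c_1,c_2\}$ for $b_1,b_2$, with last element $c_1\in U(b_1)$; $\{a_1,a_2\}$ for $b_1,b_3$, with last element $a_1\in U(b_1)$; and $\{a_1,c_2,a_2,c_1\}$ for $b_2,b_3$, with last element $a_1\in U(b_2)$. The $b$'s become $b_1,b_2,b_3$.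

*Even step.* The $b$'s are frozen as $b_1,b_2,b_3$. The $0/1$ vectors of the down-sets in this order are $a_2:001$, $c_2:010$, $c_1:101$, $a_1:110$, so the middle becomes $a_2,c_2,c_1,a_1$. The sets $D(t_1)$ and $D(t_2)$ differ in $\{a_1,a_2,c_1,c_2\}$, whose first element is $a_2\in D(t_2)$. So $t_1$ precedes $t_2$.

Thus "$t_1$ last" has become "$t_2$ last", with $b_1$ again first, $a_2$ before $a_1$, $c_2$ before $c_1$. The poset has a symmetry exchanging $t_1$ and $t_2$, so the next round trip exchanges them back.

## A nine-vertex graph of period four

We now prove Theorem 1 by running the algorithm itself, without Lemma 3.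

**Step 1: the graph.** Let $G$ be the incomparability graph of the poset (5). Its neighborhoods are:

| vertex | neighbors | | vertex | neighbors |
|---|---|---|---|---|
| $b_1$ | $b_2,b_3,a_2,c_2$ | | $c_1$ | $a_1,a_2,c_2,b_2,t_2$ |
| $b_2$ | $b_1,b_3,a_2,c_1$ | | $c_2$ | $a_1,a_2,c_1,b_1,b_3,t_2$ |
| $b_3$ | $b_1,b_2,a_1,c_2$ | | $t_1$ | $t_2,a_1,a_2$ |
| $a_1$ | $a_2,c_1,c_2,b_3,t_1$ | | $t_2$ | $t_1,c_1,c_2$ |
| $a_2$ | $a_1,c_1,c_2,b_1,b_2,t_1$ | | | |

By Lemma 1(i), $G$ is a cocomparability graph. Take
$$\sigma_0=(b_1,b_3,b_2,c_2,a_2,a_1,c_1,t_2,t_1).$$

**Step 2: the sweep $\sigma_1=\mathrm{LexBFS}^+(G,\sigma_0)$.** Each row lists the labels that change or matter.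

| pos. | vertex (number) | why chosen | labels afterwards |
|---|---|---|---|
| 1 | $t_1$ (9) | last of $\sigma_0$ | $t_2,a_1,a_2:9$ |
| 2 | $t_2$ (8) | tie $t_2,a_1,a_2$; $t_2$ rightmost | $a_1,a_2:9$; $c_1,c_2:8$ |
| 3 | $a_1$ (7) | tie $a_1,a_2$; $a_1$ rightmost | $a_2:97$; $c_1,c_2:87$; $b_3:7$ |
| 4 | $a_2$ (6) | largest | $c_1,c_2:876$; $b_3:7$; $b_1,b_2:6$ |
| 5 | $c_1$ (5) | tie $c_1,c_2$; $c_1$ rightmost | $c_2:8765$; $b_3:7$; $b_2:65$; $b_1:6$ |
| 6 | $c_2$ (4) | largest | $b_3:74$; $b_2:65$; $b_1:64$ |
| 7 | $b_3$ (3) | largest | $b_2:653$; $b_1:643$ |
| 8, 9 | $b_2$, $b_1$ | largest, then the only one left | |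

So $\sigma_1=(t_1,t_2,a_1,a_2,c_1,c_2,b_3,b_2,b_1)$.

**Step 3: the sweep $\sigma_2=\mathrm{LexBFS}^+(G,\sigma_1)$.**

| pos. | vertex (number) | why chosen | labels afterwards |
|---|---|---|---|
| 1 | $b_1$ (9) | last of $\sigma_1$ | $b_2,b_3,a_2,c_2:9$ |
| 2 | $b_2$ (8) | tie of these four; $b_2$ rightmost | $b_3,a_2:98$; $c_2:9$; $c_1:8$ |
| 3 | $b_3$ (7) | tie $b_3,a_2$; $b_3$ rightmost | $a_2:98$; $c_2:97$; $c_1:8$; $a_1:7$ |
| 4 | $a_2$ (6) | largest | $c_2:976$; $c_1:86$; $a_1:76$; $t_1:6$ |
| 5 | $c_2$ (5) | largest | $c_1:865$; $a_1:765$; $t_1:6$; $t_2:5$ |
| 6 | $c_1$ (4) | largest | $a_1:7654$; $t_1:6$; $t_2:54$ |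
| 7 | $a_1$ (3) | largest | $t_1:63$; $t_2:54$ |
| 8, 9 | $t_1$, $t_2$ | largest, then the only one left | |

So $\sigma_2=(b_1,b_2,b_3,a_2,c_2,c_1,a_1,t_1,t_2)$.

**Step 4: symmetry does the rest.** Let $\varphi$ be the involution that fixes $b_1$ and exchanges $b_2\leftrightarrow b_3$, $a_1\leftrightarrow c_1$, $a_2\leftrightarrow c_2$, $t_1\leftrightarrow t_2$. It preserves (5): the relations of $b_1$ are exchanged among themselves, $b_2<a_1,c_2$ becomes $b_3<c_1,a_2$ and conversely, $a_1,a_2<t_2$ becomes $c_1,c_2<t_1$ and conversely, and the relations $b_i<t_j$ are permuted. So $\varphi$ is an automorphism of $G$. Comparing lists, $\sigma_2=\varphi(\sigma_0)$. By Lemma 2(ii), $\sigma_{i+2}=\varphi(\sigma_i)$ for all $i\ge0$. Since $\varphi\neq\mathrm{id}$, an ordering is never fixed by $\varphi$, so $\sigma_{i+2}\ne\sigma_i$ for all $i$. Since $\varphi^2=\mathrm{id}$, $\sigma_{i+4}=\sigma_i$ for all $i$. This proves Theorem 1, and Conjecture 1.2 is false. $\blacksquare$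

**The increasing word, revisited.** We can now see the argument for $\alpha\le2$ fail on actual numbers. Use the matrix of $<_P$ on $B\times M$ with rows in $\rho_j$-order and columns in reverse $\rho_j$-order, where now $\rho_0=\sigma_0$, $\rho_1$ is the reversal of $\sigma_1$, and $\rho_2=\sigma_2$.

- In $\rho_0$ the rows are $b_1,b_3,b_2$ and the columns $c_1,a_1,a_2,c_2$. The word is $1100\,1010\,0101$.
- In $\rho_1$ the rows are $b_1,b_2,b_3$ and the columns $a_1,a_2,c_1,c_2$. The word is $1010\,1001\,0110$.
- In $\rho_2$ the rows are $b_1,b_2,b_3$ and the columns $a_1,c_1,c_2,a_2$. The word is $1100\,1010\,0101$ again.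

From $\rho_0$ to $\rho_1$ the word decreases. The rows do get sorted, but the columns were rearranged by the frozen order $t_2,t_1$.

## Posets whose round trip is a cyclic shift

To reach every even period we make the round trip (4) a cyclic shift of $k$ top elements. This proves Theorem 2(c).

**The poset.** Let $k\ge2$, with all indices read modulo $k$. Let $P_k$ have the elements
$$B=\{r_*,r_1,\dots,r_k\},\qquad M=\{x_j,y_j:j\in\mathbb Z_k\},\qquad T=\{s,t_1,\dots,t_k\}$$
(so $r_0=r_k$, $t_0=t_k$, and so on) and the relations
$$r_*<x_j;\quad r_i<x_i,\ \ r_i<y_{i+1};\quad x_j<t_j;\quad y_j<t_j,\ \ y_j<s;\quad b<t\ \text{ for all } b\in B,\ t\in T,$$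
for all $i,j\in\mathbb Z_k$. It is a strict partial order, because the only compositions are $b<m<t$ and all $b<t$ are included. Its longest chains have three elements, for instance $r_*<x_1<t_1$. So its incomparability graph $G_k$ is a cocomparability graph with $\alpha(G_k)=3$, and it has $(k+1)+2k+(k+1)=4k+2$ vertices.

**Why it shifts.** By (1), a vertex that sees an early element is placed late, so each passage from one level to the next reverses a list of indices. Going down, suppose the $t$'s are visited as $t_k,\dots,t_1$ after $s$. As $x_j$ and $y_j$ both see $t_j$, both families come out in the order $1,\dots,k$. The $y$'s also see $s$, so all $x$'s come before all $y$'s. Hence the $r$'s are compared through the $x$'s first; as $r_i$ sees $x_i$, they come out as $r_k,\dots,r_1$. Going up, the $r$'s are frozen, so visited as $r_1,\dots,r_k$ after $r_*$. This time the $x$'s see $r_*$, so all $y$'s come before all $x$'s, and the $t$'s are compared through the $y$'s first. But $y_{i+1}$ is the one that sees $r_i$, so the $y$'s come out as $y_{k+1},\dots,y_2$ and the $t$'s as $t_2,\dots,t_{k+1}$. The $t$'s were $t_1,\dots,t_k$ in the ordering we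 started from. The information goes down through the $x$'s and up through the $y$'s, and $r_i<y_{i+1}$ adds $1$ to each index. The vertices $s$ and $r_*$ are the switches.

**The three orderings.** Define, with semicolons only to separate blocks,
$$\begin{aligned}
\sigma_0&=(r_*,\ r_0,\dots,r_{k-1};\ \ y_k,y_{k-1},\dots,y_1;\ \ x_{k-1},\dots,x_1,x_0;\ \ t_1,\dots,t_k;\ s),\\
\tau&=(s,\ t_k,\dots,t_1;\ \ x_1,\dots,x_k;\ \ y_1,\dots,y_k;\ \ r_k,\dots,r_1;\ r_*),\\
\sigma'&=(r_*,\ r_1,\dots,r_k;\ \ y_{k+1},y_k,\dots,y_2;\ \ x_k,\dots,x_2,x_1;\ \ t_2,\dots,t_{k+1};\ s).
\end{aligned}$$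
Each block runs through $k$ consecutive integers, so each vertex occurs exactly once. In $\sigma_0$ the level $B$ comes first, then $M$, then $T$, so $\sigma_0$ is a linear extension of $P_k$.

**Step 1: $\tau=\mathrm{LexBFS}^+(G_k,\sigma_0)$.** By Lemma 3 we only have to check (1) on consecutive pairs of $\tau$. The up-sets are
$$U(t)=\emptyset\ (t\in T),\quad U(x_j)=\{t_j\},\quad U(y_j)=\{s,t_j\},\quad U(r_i)=T\cup\{x_i,y_{i+1}\},\quad U(r_*)=T\cup\{x_j:j\in\mathbb Z_k\}.$$

- Inside $T$: the sets $U$ are equal, and $\tau$ on $T$ is the reversal of $\sigma_0$ on $T$.
- $(t_1,x_1)$: $\emptyset\subsetneq U(x_1)$.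
- $(x_j,x_{j+1})$ and $(y_j,y_{j+1})$ for $1\le j\le k-1$: the difference is $\{t_j,t_{j+1}\}$, and $t_{j+1}$ comes first in $\tau$; it lies in the up-set of the second vertex.
- $(x_k,y_1)$: the $\tau$-first element of the difference is $s\in U(y_1)$, as $s$ is the first vertex of $\tau$.
- $(y_k,r_k)$: $U(y_k)=\{s,t_k\}\subsetneq U(r_k)$.
- $(r_{i+1},r_i)$ for $1\le i\le k-1$: the difference is $\{x_i,x_{i+1},y_{i+1},y_{i+2}\}$. In $\tau$ all $x$'s precede all $y$'s, and $x_i$ precedes $x_{i+1}$. So the first element is $x_i\in U(r_i)$.
- $(r_1,r_*)$: the difference is $\{x_j:j\not\equiv1\}\cup\{y_2\}$. As $k\ge2$, it contains some $x_j$, so its first element is an $x_j\in U(r_*)$.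

Hence $\sigma_1=\tau$, and $\tau$ extends $P_k^d$.

**Step 2: $\sigma'=\mathrm{LexBFS}^+(G_k,\tau)$.** We use the dual form of Lemma 3, with $\tau$ breaking ties. The down-sets are
$$D(r)=\emptyset\ (r\in B),\quad D(y_j)=\{r_{j-1}\},\quad D(x_j)=\{r_*,r_j\},\quad D(t_j)=B\cup\{x_j,y_j\},\quad D(s)=B\cup\{y_j:j\in\mathbb Z_k\}.$$
The consecutive pairs of $\sigma'$:

- Inside $B$: the sets $D$ are equal, and $\sigma'$ on $B$ is the reversal of $\tau$ on $B$.
- $(r_k,y_{k+1})$: $\emptyset\subsetneq D(y_{k+1})$.
- $(y_{j+1},y_j)$ for $k\ge j\ge2$: the difference is $\{r_j,r_{j-1}\}$ with $1\le j-1<j\le k$, so $r_{j-1}$ comes first in $\sigma'$, and $r_{j-1}\in D(y_j)$.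
- $(y_2,x_k)$: the first element of the difference is $r_*\in D(x_k)$, as $r_*$ is the first vertex of $\sigma'$.
- $(x_{j+1},x_j)$ for $k-1\ge j\ge1$: the difference is $\{r_j,r_{j+1}\}$, and $r_j\in D(x_j)$ comes first in $\sigma'$.
- $(x_1,t_2)$: $D(x_1)=\{r_*,r_1\}\subsetneq D(t_2)$.
- $(t_j,t_{j+1})$ for $2\le j\le k$: the difference is $\{x_j,y_j,x_{j+1},y_{j+1}\}$. In $\sigma'$ all $y$'s precede all $x$'s, and $y_{j+1}$ precedes $y_j$. So the first element is $y_{j+1}\in D(t_{j+1})$.
- $(t_{k+1},s)$: as $t_{k+1}=t_1$, the difference is $\{x_1\}\cup\{y_j:j\not\equiv1\}$. The $y$'s precede $x_1$, and the first $y$ after $y_{k+1}=y_1$ is $y_k$. So the first element is $y_k\in D(s)$.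

Hence $\sigma_2=\sigma'$.

**Step 3: the least period is $2k$.** Let $\beta$ fix $r_*$ and $s$ and add $1$ to every index. It preserves all relations of $P_k$, so it is an automorphism of $G_k$. Comparing lists, $\sigma_2=\sigma'=\beta(\sigma_0)$. By Lemma 2(ii), $\sigma_{2i}=\beta^i(\sigma_0)$ and $\sigma_{2i+1}=\beta^i(\tau)$ for all $i\ge0$. As $\beta^k=\mathrm{id}$, $\sigma_{2k}=\sigma_0$, so the sequence is purely periodic and $2k$ is a period. No smaller one exists: for odd $m$, $\sigma_m$ starts with $s$ while $\sigma_0$ starts with $r_*$; and for $0<i<k$ the second vertex of $\sigma_{2i}$ is $r_i\ne r_0$. So the least period is exactly $2k$. This is the case $a=3$, $k\ge2$, with $4k+2$ vertices.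

**Step 4: larger independence number.** The purpose is to raise $\alpha$ without changing the period. Let $(G,\sigma_0)$ have a purely periodic sequence of even least period, with $G$ a cocomparability graph. Let $G'$ be $G$ plus an isolated vertex $z$, and let $\sigma_0'=\sigma_0z$ (the list $\sigma_0$ followed by $z$). Appending $z$ to a cocomparability ordering of $G$ gives one of $G'$, because no edge ends at $z$. Clearly $\alpha(G')=\alpha(G)+1$. We claim that
$$\sigma_i'=\sigma_iz\ \text{ for even } i,\qquad \sigma_i'=z\sigma_i\ \text{ for odd } i.$$
If $\sigma_i'=\sigma_iz$, the next sweep starts with $z$, which changes no label, and then proceeds as in $G$; so $\sigma_{i+1}'=z\sigma_{i+1}$. If $\sigma_i'=z\sigma_i$, then $z$ always has the empty label and loses every tie, being leftmost, so it is visited last; the other vertices are visited as in $G$, and $\sigma_{i+1}'=\sigma_{i+1}z$. The claim follows by induction.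

Now $\sigma'_{i+m}=\sigma'_i$ for all $i$ iff $m$ is even and $\sigma_{i+m}=\sigma_i$ for all $i$. The periods of $(\sigma_i)$ are the multiples of its least period, all even, so both sequences are purely periodic with the same least period. Applying this $a-3$ times to $G_k$ with the $\sigma_0$ above settles $a>3$, $k\ge2$.

**Step 5: $k=1$.** For $a\ge3$ take the edgeless graph on $a$ vertices, a cocomparability graph with independence number $a$. Each sweep reverses the order, so the sequence is purely periodic with least period $2$. This completes the proof of (c). $\blacksquare$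

## Joins and least common multiples

For Theorem 2(d) we run many of the graphs $G_k$ side by side in one graph, without raising $\alpha$. The join does this.

**Lemma 4.** Let $G$ be the join of $G_1,\dots,G_m$ and let $\sigma$ be an ordering of $V(G)$. Then the restriction of $\mathrm{LexBFS}^+(G,\sigma)$ to $V(G_i)$ is $\mathrm{LexBFS}^+(G_i,\sigma|_{V(G_i)})$.

*Proof.* Let $u,v\in V(G_i)$ be unvisited. Visited vertices outside $V(G_i)$ are adjacent to both. So by Lemma 2(i) the comparison of the labels of $u$ and $v$ depends only on the visited vertices of $V(G_i)$ and their order, exactly as in $G_i$. Suppose inductively that the vertices of $V(G_i)$ visited so far form the beginning of $\mathrm{LexBFS}^+(G_i,\sigma|_{V(G_i)})$. The next vertex of $V(G_i)$ to be chosen has the largest label among all unvisited vertices, hence among those of $V(G_i)$; and it is $\sigma$-rightmost among all vertices tied with it, hence among those of $V(G_i)$. So it is the next vertex of the sweep in $G_i$. $\square$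

**Step 1: the graph.** Let $x\ge2$, let $G$ be the join of the graphs $G_q$ over all primes $q\le x$, and let $\sigma_0$ be the concatenation of their starting orderings from the previous section. $G$ is the incomparability graph of the disjoint union of the posets $P_q$, since elements of different parts are incomparable there. So $G$ is a cocomparability graph. An independent set of $G$ lies inside one $G_q$, so $\alpha(G)=3$.

**Step 2: the period is divisible by $2q$ for every prime $q\le x$.** By Lemma 4, the restriction of $(\sigma_i)$ to $V(G_q)$ is the sequence of the previous section, purely periodic with least period $2q$. If $p$ is the eventual period of $(\sigma_i)$, then the restricted sequence also satisfies $\sigma_{i+p}=\sigma_i$ for large $i$, so $2q$ divides $p$. The least common multiple of the numbers $2q$ is $2\prod_{q\le x}q$. With $\vartheta(x)=\sum_{q\le x}\ln q$ this gives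
$$p\ \ge\ 2\prod_{q\le x}q\ =\ 2e^{\vartheta(x)}. \tag{6}$$

**Step 3: compare with the number of vertices.** By the prime number theorem, $\vartheta(x)\sim x$ and $\pi(x)\sim x/\ln x$, where $\pi(x)$ is the number of primes up to $x$. Partial summation gives
$$\sum_{q\le x}q=x\,\pi(x)-\int_2^x\pi(t)\,dt\ \sim\ \frac{x^2}{\ln x}-\frac{x^2}{2\ln x}=\frac{x^2}{2\ln x}.$$
Hence
$$n=\sum_{q\le x}(4q+2)=4\sum_{q\le x}q+2\pi(x)\ \sim\ \frac{2x^2}{\ln x}.$$
Then $\ln n\sim2\ln x$, so $n\ln n\sim4x^2$, that is, $x\sim\tfrac12\sqrt{n\ln n}$. With (6),
$$p\ \ge\ 2e^{(1-o(1))x}\ \ge\ \exp\big((\tfrac12-o(1))\sqrt{n\ln n}\big).$$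
As $x$ runs through the primes, $n$ takes infinitely many values. This proves (d) and completes the proof of Theorem 2. $\blacksquare$
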